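\title{Crossed products by semisimple Hopf algebras:\\ semiprimeness and the Jacobson radical}

\begin{abstract}
Let $H$ be a finite dimensional semisimple Hopf algebra over an arbitrary field and let $A\#_\sigma H$ be a crossed product with invertible cocycle $\sigma$. We prove, with no assumption on the weak action of $H$ on $A$, that $A\#_\sigma H$ is semiprime if $A$ is semiprime and semiprimitive if $A$ is semiprimitive. More precisely, $J(A\#_\sigma H)=J_H(A)\#_\sigma H$, where $J_H(A)$ is the largest $H$-stable ideal inside $J(A)$, and $A\#_\sigma H$ is semiprime if and only if $A$ has no nonzero nilpotent $H$-stable ideal. The proof rests on two results on $H$-module algebras $R$, not necessarily unital: there is a number $m$ depending only on $H$ such that $R^m$ lies in the ideal generated by the invariants $R^H$, and $R$ is a radical ring whenever $R^H$ is.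
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}
Let $k$ be a field, $H$ a Hopf algebra over $k$ with comultiplication $\Delta(h)=\sum h_1\otimes h_2$, counit $\varepsilon$ and antipode $S$, and let $A$ be an associative $k$-algebra with $1$. For a coalgebra $C$, the space $\operatorname{Hom}_k(C,A)$ is an algebra under the convolution product $(\varphi*\psi)(c)=\sum\varphi(c_1)\psi(c_2)$, with unit $c\mapsto\varepsilon(c)1$.

A \emph{weak action} of $H$ on $A$ is a linear map $H\otimes A\to A$, $h\otimes a\mapsto h\cdot a$, with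
\[
h\cdot(ab)=\sum(h_1\cdot a)(h_2\cdot b),\qquad h\cdot1=\varepsilon(h)1,\qquad 1\cdot a=a .
\]
It is not required that $A$ be an $H$-module. The defect is controlled by a linear map $\sigma:H\otimes H\to A$ that is convolution invertible, normal ($\sigma(h,1)=\sigma(1,h)=\varepsilon(h)1$), and satisfies for all $h,l,m\in H$ and $a\in A$ the cocycle condition and the twisted module condition
\begin{align}
\sum\bigl(h_1\cdot\sigma(l_1,m_1)\bigr)\,\sigma(h_2,l_2m_2)&=\sum\sigma(h_1,l_1)\,\sigma(h_2l_2,m),\label{eq:cocycle}\\
\sum\bigl(h_1\cdot(l_1\cdot a)\bigr)\,\sigma(h_2,l_2)&=\sum\sigma(h_1,l_1)\,(h_2l_2\cdot a).\label{eq:twisted}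
\end{align}
The \emph{crossed product} $A\#_\sigma H$ is the space $A\otimes H$ with multiplication
\begin{equation}\label{eq:mult}
(a\#h)(b\#l)=\sum a\,(h_1\cdot b)\,\sigma(h_2,l_1)\#h_3l_2 ;
\end{equation}
it is an associative algebra with identity $1\#1$. For a group algebra $H=kG$ the formula reads $(a\#g)(b\#g')=a(g\cdot b)\sigma(g,g')\#gg'$, the values $\sigma(g,g')$ are units, and \eqref{eq:twisted} says that $g\cdot(g'\cdot a)$ and $gg'\cdot a$ differ by conjugation with $\sigma(g,g')$. If $\sigma(h,l)=\varepsilon(h)\varepsilon(l)1$, then \eqref{eq:twisted} says that $A$ is an $H$-module, and the crossed product is the smash product $A\#H$. The weak action is \emph{inner} if $h\cdot a=\sum u(h_1)\,a\,u^{-1}(h_2)$ for some convolution invertible $u:H\to A$. A subspace $\mathfrak a\subseteq A$ is \emph{$H$-stable} if $h\cdot\mathfrak a\subseteq\mathfrak a$ for all $h$.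

A ring is \emph{semiprime} if it has no nonzero nilpotent ideal, and \emph{semiprimitive} if its Jacobson radical $J$ is zero. For finite dimensional algebras both conditions mean semisimplicity. When do they pass from $A$ to $A\#_\sigma H$? Let $H$ be finite dimensional. For $A=k$ with trivial action and trivial $\sigma$ the crossed product is $H$ itself, so $H$ has to be semisimple. Conversely, if action and cocycle are trivial and $H$ is a product of matrix algebras over $k$, then $A\#_\sigma H=A\otimes H$ is a product of matrix algebras over $A$, and both properties pass from $A$ to it. One therefore guesses that semisimplicity of $H$ is the only condition needed, as in Maschke's theorem. By \cite[Theorem 2.7]{CP} this is so when the weak action is inner, and the semiprime case is also known, without that hypothesis, for $H=(kG)^*$ with $G$ a finite group. The following problem comes from \cite{CP}.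

\medskip
\noindent\textbf{Problem.} \emph{Let $H$ be a finite dimensional semisimple Hopf algebra and $A\#_\sigma H$ a crossed product with invertible $\sigma$, the weak action not being assumed inner. (a) If $A$ is semiprimitive, is $A\#_\sigma H$ semiprimitive? (b) If $A$ is semiprime, is $A\#_\sigma H$ semiprime?}

\subsection*{Results}
Both answers are yes, over every field. From now on $H$ is a finite dimensional semisimple Hopf algebra over $k$ and $K=H^*$ is the dual Hopf algebra.

\begin{theorem}\label{thm:main}
Let $A\#_\sigma H$ be a crossed product with invertible $\sigma$.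
\begin{enumerate}
\item[(i)] $J(A\#_\sigma H)=J_H(A)\#_\sigma H$, where $J_H(A)$ is the largest $H$-stable ideal of $A$ contained in $J(A)$. Hence $A\#_\sigma H$ is semiprimitive if $A$ is semiprimitive.
\item[(ii)] $A\#_\sigma H$ is semiprime if and only if $A$ has no nonzero nilpotent $H$-stable ideal. Hence $A\#_\sigma H$ is semiprime if $A$ is semiprime.
\end{enumerate}
\end{theorem}

The words ``$H$-stable'' cannot be dropped from these descriptions. Let $k$ have characteristic $p$, let $G$ be cyclic of order $p$, and let the semisimple Hopf algebra $(kG)^*$ act on $A=kG$ through the $G$-grading (Example \ref{ex:graded}). A nonzero stable ideal is graded, so it contains a group element and equals $A$. Thus $A\#(kG)^*$ is semiprime and semiprimitive, although $A$ is neither.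

To see where the difficulty lies, put $B=A\#_\sigma H$. The dual $K$ acts on $B$ by $f\cdot(a\#h)=\sum a\#h_1\langle f,h_2\rangle$, and this is an honest action, whatever the weak action and $\sigma$ are. The $K$-stable ideals of $B$ are exactly those of the form $\mathfrak a\#H$ with $\mathfrak a$ an $H$-stable ideal of $A$ (Lemma \ref{lem:ideals}). An arbitrary ideal of $B$, however, may meet $A$ in zero: take $A=k$, $H=k\{1,g\}$ with $g^2=1$ in characteristic $\ne2$, and the ideal $k(1+g)$. So one has to replace an ideal $N$ of $B$ by the $K$-stable ideal $KN$ that it generates, without losing nilpotency or quasi-regularity.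

An \emph{$H$-module algebra} is an associative algebra $R$, \emph{possibly without unit}, with an $H$-module structure such that $h(rr')=\sum(h_1r)(h_2r')$; it is called unital if it has a unit and $h1=\varepsilon(h)1$. The same terms are used for $K$.

\begin{theorem}\label{thm:stable}
Let $B$ be a unital $K$-module algebra.
\begin{enumerate}
\item[(i)] If $N$ is a nilpotent ideal of $B$, then $KN$ is a nilpotent ideal.
\item[(ii)] $J(B)$ is $K$-stable.
\end{enumerate}
\end{theorem}

Semisimplicity is assumed of $H=K^*$, not of the acting algebra $K$. If $K=kG$, then $H=(kG)^*$ is always semisimple, and (ii) is the remark that automorphisms preserve $J(B)$. If $K=(kG)^*$, then $B$ is $G$-graded, $|G|$ is invertible in $k$, and (ii) says that $J(B)$ is a graded ideal.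

To bring the semisimple algebra $H$ into play, we form the smash product $B\#K$. It carries an action of $H$ whose invariants are $B$, and an ideal $N$ of $B$ becomes the algebra of invariants of the right ideal $N\#K$. Theorem \ref{thm:stable} thus reduces to lifting properties from invariants to the whole algebra, for algebras without unit. Write $M^H=\{x\in M: hx=\varepsilon(h)x\text{ for all }h\in H\}$ for an $H$-module $M$, and $\hat R=k\oplus R$ for the algebra $R$ with a unit adjoined. A \emph{radical ring} is a ring all of whose elements are quasi-regular (Section \ref{sec:prelim}).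

\begin{theorem}\label{thm:inv}
There is a number $m=m(H)$ such that for all finite dimensional $H$-modules $U_1,\dots,U_m$
\begin{equation}\label{eq:inv}
U_1\otimes\cdots\otimes U_m=\sum_{1\le i\le j\le m}U_1\otimes\cdots\otimes U_{i-1}\otimes(U_i\otimes\cdots\otimes U_j)^H\otimes U_{j+1}\otimes\cdots\otimes U_m .
\end{equation}
Moreover $R^m\subseteq\hat R\,R^H\hat R$ for every $H$-module algebra $R$. In particular, $R^H=0$ implies $R^m=0$.
\end{theorem}

\begin{theorem}\label{thm:rad}
If $R$ is an $H$-module algebra and $R^H$ is a radical ring, then $R$ is a radical ring.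
\end{theorem}

Section \ref{sec:examples} shows the method for group gradings and explains what has to be added in general. After the preliminaries, Section \ref{sec:split} proves a splitting lemma, which turns nilpotency of algebras without invariants into semisimplicity of tensor products $V\otimes U$. The proof is then a bootstrap: nilpotency for finite dimensional algebras (Section \ref{sec:fd}) gives Theorem \ref{thm:inv} (Section \ref{sec:inv}), which gives Theorem \ref{thm:rad} (Section \ref{sec:rad}). Theorems \ref{thm:stable} and \ref{thm:main} follow in Sections \ref{sec:stable} and \ref{sec:crossed}.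

\section{Two examples and the method}\label{sec:examples}

\begin{example}[Group gradings]\label{ex:graded}
Let $G$ be a finite group and $H=(kG)^*$, with the basis $(p_g)$ of orthogonal idempotents dual to $G$; here $\Delta(p_g)=\sum_{xy=g}p_x\otimes p_y$ and $\varepsilon(p_g)=\delta_{g,1}$. An $H$-module is a $G$-graded space $M=\bigoplus M_g$, $M_g=p_gM$, with $M^H=M_1$. An $H$-module algebra is a $G$-graded algebra. The simple $H$-modules are the lines $k_g$ placed in degree $g$.

Theorem \ref{thm:inv} holds with $m=|G|$. If $u_i\in U_i$ is homogeneous of degree $g_i$, two of the $m+1$ elements $1,\ g_1,\ g_1g_2,\ \dots,\ g_1\cdots g_m$ coincide. Hence $g_i\cdots g_j=1$ for some $i\le j$, and $u_i\otimes\cdots\otimes u_j$ is invariant.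

The argument behind Theorem \ref{thm:rad} can be seen completely in this case. Let $R$ be $G$-graded with $R_1$ a radical ring. We show that no simple graded left $R$-module $M$ satisfies $RM=M$.

\emph{Step 1: $M_1=0$.} Let $0\ne x\in M_1$. If $Rx=0$, then $kx$ is a graded submodule, so $M=kx$ and $RM=0$. Hence $Rx=M$, and in degree $1$ we get $x=nx$ with $n\in R_1$. As $1-n$ is invertible in $\hat R$, this forces $x=0$.

\emph{Step 2: shifts.} The module $M\otimes k_g$, with $(M\otimes k_g)_y=M_{yg^{-1}}$, is $M$ with a shifted grading. It is again simple and satisfies $R(M\otimes k_g)=M\otimes k_g$.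

\emph{Step 3.} Step 1 applied to $M\otimes k_g$ gives $M_{g^{-1}}=0$ for all $g$, so $M=0$, which is absurd.

If $R$ were not a radical ring, such a module $M$ would exist; it is constructed, for any $H$, at the start of Section \ref{sec:rad}.
\end{example}

\begin{example}[A simple module of dimension two]\label{ex:S3}
Let $k$ have characteristic $\neq2$ and contain a primitive cube root of unity $\omega$. Let $H=kS_3$ with $S_3=\langle r,t\rangle$, $r^3=t^2=1$, $trt=r^{-1}$, and let $U=kx\oplus ky$ with $rx=\omega x$, $ry=\omega^{-1}y$, $tx=y$, $ty=x$. For $U_1=\dots=U_n=U$ the right side of \eqref{eq:inv} is the degree $n$ part of the ideal $I$ of the tensor algebra generated by the invariants of positive degree. A monomial with $a$ letters $x$ and $b$ letters $y$ is fixed by $r$ if and only if $a\equiv b \pmod 3$. So there are no invariants in degree $1$, and those of degrees $2$ and $3$ are spanned by $xy+yx$ and $x^3+y^3$. In degree $3$ this gives $\dim I_3\le2+2+1<8$. Since \eqref{eq:inv} for $m$ factors implies \eqref{eq:inv} for $m+1$ factors, $m(kS_3)\ge4$.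

In degree $4$, modulo $I$, the letters anticommute, so $x^4,x^3y,x^2y^2,xy^3,y^4$ span. From $x(x^3+y^3)\equiv0\equiv(x^3+y^3)x$ we get $xy^3\equiv y^3x\equiv-xy^3$, so $xy^3\equiv0$ and $x^4\equiv0$; applying $t$ gives $yx^3\equiv0\equiv y^4$. Finally $x^2y^2+y^2x^2$ is invariant and $y^2x^2\equiv x^2y^2$, so $x^2y^2\equiv0$. Thus $I_4=U^{\otimes4}$. The monomial $x^4$ contains the invariant-free words $x,x^2,x^3,x^4$ only, so it lies in $I$ as a combination of several terms of \eqref{eq:inv}; the pigeonhole argument is not available.
\end{example}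

For general $H$, graded modules are replaced by modules $M$ over the smash product $\hat R\#H$, and shifts by the tensor products $M\otimes U$ with finite dimensional $H$-modules $U$. Step 1 survives because invariants lift along surjections (Lemma \ref{lem:noinv}). Step 3 survives because $(M\otimes s^*)^H\supseteq(s\otimes s^*)^H\ne0$ for a simple $H$-submodule $s$ of $M$. Step 2 is the problem. When $\dim U>1$ the module $M\otimes U$ need not be simple; a priori it may have composition factors killed by $R$, to which Step 1 does not apply, or it may not have finite length. We supply Step 2 three times, in three categories.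
\begin{itemize}
\item For finite dimensional $R$, a dimension count excludes factors killed by $R$ (Section \ref{sec:fd}).
\item For the universal graded algebra without invariants, we work with graded modules modulo torsion. Hilbert functions give finiteness, and the finite dimensional case together with the splitting lemma shows that $V\otimes U$ is semisimple for a well chosen simple $V$ (Section \ref{sec:inv}).
\item For arbitrary $R$, Theorem \ref{thm:inv} itself gives both the finiteness and the hypothesis of the splitting lemma (Section \ref{sec:rad}).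
\end{itemize}

\section{Invariants, smash products and radicals}\label{sec:prelim}

\subsection*{The idempotent $e$}
The antipode of a finite dimensional Hopf algebra is bijective. Both $S$ and $S^{-1}$ reverse products and coproducts, and $\sum h_2S^{-1}(h_1)=\sum S^{-1}(h_2)h_1=\varepsilon(h)1$. Modules are left modules, and $M\otimes M'$ is an $H$-module through $\Delta$.

Since $H$ is semisimple, $\varepsilon:H\to k$ splits as a map of left modules and as a map of right modules. So there are $e',e''\in H$ with $he'=\varepsilon(h)e'$, $e''h=\varepsilon(h)e''$ and $\varepsilon(e')=\varepsilon(e'')=1$. Then $e'=e''e'=e''$. This element $e$ satisfies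
\[
he=eh=\varepsilon(h)e,\qquad\varepsilon(e)=1,\qquad M^H=eM\ \text{ for every $H$-module }M .
\]
In particular \emph{invariants lift}: if $\varphi:M\to M'$ is a surjective $H$-map, then $\varphi(M^H)=M'^H$. Conversely (Maschke's theorem), a Hopf algebra with an element $e$ such that $he=\varepsilon(h)e$ and $\varepsilon(e)=1$ is semisimple: if $p:M\to M'$ is a linear projection onto a submodule, then $x\mapsto\sum e_1p(S(e_2)x)$ is again a projection onto $M'$, and it is $H$-linear because
\[
\sum he_1\otimes S(e_2)=\sum h_1e_1\otimes S(h_2e_2)h_3=\sum e_1\otimes S(e_2)h .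
\]
Hence $H\otimes\bar k$ is semisimple for an algebraic closure $\bar k$ of $k$.

\subsection*{Duals}
Let $\operatorname{rep}H$ be the category of finite dimensional $H$-modules. It has finitely many simple objects, and each object is a direct summand of some $H^n$. For $U\in\operatorname{rep}H$ with dual bases $(u_i)$, $(u^i)$, the space $U^*$ is a module by $(hf)(u)=f(S(h)u)$. The maps
\[
\mathrm{ev}:U^*\otimes U\to k,\ f\otimes u\mapsto f(u),\qquad\mathrm{coev}:k\to U\otimes U^*,\ 1\mapsto\sum u_i\otimes u^i
\]
are $H$-linear, by $\sum S(h_1)h_2=\varepsilon(h)1=\sum h_1S(h_2)$, and they satisfy $(1\otimes\mathrm{ev})(\mathrm{coev}\otimes1)=1_U$ and $(\mathrm{ev}\otimes1)(1\otimes\mathrm{coev})=1_{U^*}$. Every $U$ is isomorphic to some $U'^*$: take for $U'$ the dual space with the action $(hf)(u)=f(S^{-1}(h)u)$. Since $\mathrm{coev}\neq0$ for $U\ne0$, we have: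
\begin{equation}\label{eq:step3}
\text{if $s$ is a simple submodule of an $H$-module $M$, then }(M\otimes s^*)^H\ne0 .
\end{equation}

\subsection*{Modules over $\hat R\#H$}
Let $R$ be an $H$-module algebra. Then $\hat R$ is a unital $H$-module algebra, and we put $\Lambda_R=\hat R\#H$, with product $(r\#h)(r'\#h')=\sum r(h_1r')\#h_2h'$. It contains $\hat R$ and $H$ as subalgebras. A left $\Lambda_R$-module is a space $M$ with actions of $R$ and $H$ such that $h(rx)=\sum(h_1r)(h_2x)$. In $\Lambda_R$, with a dot for the action on $\hat R$,
\begin{equation}\label{eq:commute}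
hr=\sum(h_1\cdot r)h_2,\qquad rh=\sum h_2\,(S^{-1}(h_1)\cdot r).
\end{equation}
Hence $\Lambda_R=\hat RH=H\hat R$ and $RH=HR$, so $RM$ is a submodule of every $\Lambda_R$-module $M$. The map $H\otimes\hat R\to\Lambda_R$, $h\otimes r\mapsto hr$, has the inverse $r\#h\mapsto\sum h_2\otimes S^{-1}(h_1)\cdot r$; so $\Lambda_R$ is a free right $\hat R$-module on any basis of $H$.

For $U\in\operatorname{rep}H$ the space $M\otimes U$ is a $\Lambda_R$-module by
\[
r(x\otimes u)=rx\otimes u,\qquad h(x\otimes u)=\sum h_1x\otimes h_2u ,
\]
since $h(rx\otimes u)=\sum(h_1r)(h_2x)\otimes h_3u$. If $M$ is finitely generated, then $M=\hat RF$ for a finite dimensional $H$-submodule $F$, so $M\otimes U=\hat R(F\otimes U)$ is finitely generated.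

\subsection*{Radicals}
An element $r$ of an algebra $R$ is \emph{quasi-regular} if $(1-r)(1-r')=(1-r')(1-r)=1$ in $\hat R$ for some $r'\in R$. For a unital ring $\Lambda$, the radical $J(\Lambda)$ is the set of elements that kill all simple left modules. We use three standard facts: $J(\Lambda)$ is a radical ring; a right ideal $I$ such that $1-x$ has a right inverse for every $x\in I$ lies in $J(\Lambda)$; and $J(\Lambda)M\neq M$ for every nonzero finitely generated module $M$ (Nakayama's lemma). A ring with a nonzero nilpotent ideal has a nonzero ideal of square zero, namely the last nonzero power.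

Here is Step 1 in general.

\begin{lemma}\label{lem:noinv}
Let $R$ be an $H$-module algebra such that $R^H$ is a radical ring (for instance $R^H=0$), and let $M$ be a simple $\Lambda_R$-module with $RM=M$. Then $M^H=0$.
\end{lemma}

\begin{proof}
Let $0\ne x\in M^H$. Then $h(rx)=(h\cdot r)x$, so $\varphi:R\to M$, $r\mapsto rx$, is $H$-linear and $Rx$ is a submodule. If $Rx=0$, then $M=\hat RHx=kx$ and $RM=0$, which is excluded. So $\varphi$ is surjective, and lifting the invariant $x$ gives $x=nx$ with $n\in R^H$. As $1-n$ is invertible in $\hat R$, we get $x=0$, a contradiction.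
\end{proof}

\section{Maps $X\otimes U\to X$ and a splitting lemma}\label{sec:split}

\subsection*{Categories with an action of $\operatorname{rep}H$}
The results of this section will be applied to $\Lambda_R$-modules and to a quotient category of graded modules, so we isolate what they need.

\begin{definition}\label{def:action}
A \emph{category with $\operatorname{rep}H$-action} is a $k$-linear abelian category $\mathcal A$ with a functor $\mathcal A\times\operatorname{rep}H\to\mathcal A$, $(X,U)\mapsto X\otimes U$, bilinear on morphisms, and with coherent natural isomorphisms $X\otimes k\cong X$ and $(X\otimes U)\otimes U'\cong X\otimes(U\otimes U')$, which we treat as identities.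
\end{definition}

The category of $\Lambda_R$-modules is an example. In any such category the maps $f\mapsto(f\otimes1)(1\otimes\mathrm{coev})$ and $g\mapsto(1\otimes\mathrm{ev})(g\otimes1)$ are mutually inverse natural bijections
\begin{equation}\label{eq:adj}
\operatorname{Hom}(X\otimes U,Y)\cong\operatorname{Hom}(X,Y\otimes U^*).
\end{equation}
Indeed, the first map followed by the second sends $f$ to $f\circ\bigl(1_X\otimes(1\otimes\mathrm{ev})(\mathrm{coev}\otimes1)\bigr)=f$, and the other composite sends $g$ to $\bigl(1_Y\otimes(\mathrm{ev}\otimes1)(1\otimes\mathrm{coev})\bigr)\circ g=g$. So $-\otimes U$ has the right adjoint $-\otimes U^*$ and, if $U\cong U'^*$, the left adjoint $-\otimes U'$; hence $-\otimes U$ is exact.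

For $f:X_0\otimes U_1\to X_1$ and $f':X_1\otimes U_2\to X_2$ put
\[
f\diamond f'=f'(f\otimes1):\ X_0\otimes U_1\otimes U_2\to X_2 .
\]
This operation is associative, and $f\diamond f'$ is an epimorphism if $f$ and $f'$ are.

For a simple object $V$ let $O(V)$ be the class of isomorphism types of simple quotients of the objects $V\otimes U$, $U\in\operatorname{rep}H$. In Example \ref{ex:graded} this is the orbit of $V$ under shifts. In general $V\in O(V)$, and $W\in O(V)$ implies $O(W)\subseteq O(V)$ by means of $\diamond$, but symmetry is not automatic. If $W\in O(V)$, then $W$ is a quotient of $V\otimes s$ for a simple $H$-module $s$, and hence of $V\otimes H$: decompose $U$ into simple modules and note that a nonzero map to a simple object is an epimorphism.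

\subsection*{The algebra $\mathcal E(X)$}
We want to split a nonzero map $f:W\otimes U\to W'$ with $W,W'$ simple. Since $\operatorname{End}(W')$ is a division ring, it is enough to find $g:W'\to W\otimes U$ with $fg\ne0$. Such maps $g$ can be built from a map $y:W'\otimes U'\to W$ and an invariant $c\in(U'\otimes U)^H$, viewed as an $H$-map $c:k\to U'\otimes U$, as $g=(y\otimes1)(1\otimes c)$. Then $fg=(y\diamond f)(1\otimes c)$ is the value of a product on an invariant. This suggests collecting all maps $X\otimes U\to X$ into a single $H$-module algebra, in which $\diamond$ becomes the product and $\operatorname{End}(X)$ the space of invariants. As every $U$ is a summand of some $H^n$, the case $U=H$ contains all information.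

For $u\in U\in\operatorname{rep}H$ let $\rho_u:H\to U$ be the $H$-map $x\mapsto xu$; for $U=H$ these are the right multiplications. For $X\in\mathcal A$ put $\mathcal E(X)=\operatorname{Hom}_{\mathcal A}(X\otimes H,X)$ and
\[
h\cdot\varphi=\varphi(1\otimes\rho_h),\qquad\psi\varphi=(\psi\diamond\varphi)(1\otimes\Delta)\qquad(h\in H,\ \varphi,\psi\in\mathcal E(X)),
\]
where $\Delta:H\to H\otimes H$ is $H$-linear. For $F:X\otimes U\to X$ define $F^\flat:U\to\mathcal E(X)$ by $F^\flat(u)=F(1\otimes\rho_u)$.

\begin{lemma}\label{lem:E}
\begin{enumerate}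
\item[(i)] $\mathcal E(X)$ is a unital $H$-module algebra with unit $1_X\otimes\varepsilon$.
\item[(ii)] $F\mapsto F^\flat$ is a linear bijection $\operatorname{Hom}(X\otimes U,X)\to\operatorname{Hom}_H(U,\mathcal E(X))$, and $(F(1\otimes g))^\flat=F^\flat g$ for $H$-maps $g:U'\to U$. For $U=k$ it gives the bijection $\operatorname{End}(X)\to\mathcal E(X)^H$, $a\mapsto a(1\otimes\varepsilon)$. For $U=H$ we have $F^\flat(h)=h\cdot F$.
\item[(iii)] For $F_i:X\otimes U_i\to X$ and $u_i\in U_i$,
\[
(F_1\diamond\cdots\diamond F_l)^\flat(u_1\otimes\cdots\otimes u_l)=F_1^\flat(u_1)\cdots F_l^\flat(u_l).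
\]
\item[(iv)] If $F:X\otimes U\to X$ and $c\in U^H$, then $F^\flat(c)=0$ if and only if $F(1\otimes c)=0$ in $\operatorname{End}(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) From $\rho_h\rho_{h'}=\rho_{h'h}$ we get $h'\cdot(h\cdot\varphi)=(h'h)\cdot\varphi$. By functoriality,
\[
(\chi\psi)\varphi=(\chi\diamond\psi\diamond\varphi)\bigl(1\otimes(\Delta\otimes1)\Delta\bigr),\qquad
\chi(\psi\varphi)=(\chi\diamond\psi\diamond\varphi)\bigl(1\otimes(1\otimes\Delta)\Delta\bigr),
\]
and these agree by coassociativity. The counit axioms show that $1_X\otimes\varepsilon$ is a unit, and $\varepsilon\rho_h=\varepsilon(h)\varepsilon$. Finally $\Delta\rho_h=\sum(\rho_{h_1}\otimes\rho_{h_2})\Delta$ and $(\psi\diamond\varphi)(1\otimes\rho_a\otimes\rho_b)=(a\cdot\psi)\diamond(b\cdot\varphi)$, so $h\cdot(\psi\varphi)=\sum(h_1\cdot\psi)(h_2\cdot\varphi)$.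

(ii) The map $F^\flat$ is $H$-linear because $\rho_u\rho_h=\rho_{hu}$, and naturality holds because $g\rho_{u'}=\rho_{g(u')}$. For $U=H$ the map $F\mapsto F^\flat$ is the canonical bijection $\mathcal E(X)\cong\operatorname{Hom}_H(H,\mathcal E(X))$. Both sides are additive functors of $U$, and every $U$ is a summand of some $H^n$; so the map is bijective for all $U$. For $U=k$ we have $\rho_1=\varepsilon$ and $\operatorname{Hom}_H(k,\mathcal E(X))=\mathcal E(X)^H$.

(iii) By induction let $l=2$. Since $\rho_{u_1\otimes u_2}=(\rho_{u_1}\otimes\rho_{u_2})\Delta$, the left side is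
\[
(F_1\diamond F_2)(1\otimes\rho_{u_1}\otimes\rho_{u_2})(1\otimes\Delta)=\bigl(F_1^\flat(u_1)\diamond F_2^\flat(u_2)\bigr)(1\otimes\Delta)=F_1^\flat(u_1)F_2^\flat(u_2).
\]

(iv) By (ii), $F^\flat(c)=(F(1\otimes c))^\flat(1)$, and $a\mapsto a^\flat(1)$ is injective on $\operatorname{End}(X)$.
\end{proof}

\begin{remark}
For a $\Lambda_R$-module $X$ the algebra $\mathcal E(X)$ is familiar: $\varphi\mapsto\tilde\varphi=\varphi(-\otimes1)$ is an algebra isomorphism $\mathcal E(X)\to\operatorname{End}_R(X)^{\mathrm{op}}$. Indeed $x\otimes h=\sum h_2(S^{-1}(h_1)x\otimes1)$ gives $\varphi(x\otimes h)=\sum h_2\tilde\varphi(S^{-1}(h_1)x)$, and by \eqref{eq:commute} this formula defines a $\Lambda_R$-map for every $R$-linear $\tilde\varphi$. The same formula describes $h\cdot\varphi$; for a group element $g$ it is $g\tilde\varphi g^{-1}$. We do not use this description, since in Section \ref{sec:inv} there is no underlying $R$-module.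
\end{remark}

\subsection*{The splitting lemma}
Say that $X\in\mathcal A$ has \emph{property $(\mathrm N)$} if every $H$-stable subalgebra $N\subseteq\mathcal E(X)$ with $N^H=0$ is nilpotent.

\begin{lemma}\label{lem:split}
Let $W,W'$ be simple objects with $W'\in O(W)$ and $W\in O(W')$. Put $X=W$ if $W\cong W'$ (and identify $W'$ with $W$), and $X=W\oplus W'$ otherwise. If $X$ has property $(\mathrm N)$, then every nonzero map $f:W\otimes U\to W'$, $U\in\operatorname{rep}H$, is a split epimorphism.
\end{lemma}

\begin{proof}
Write $\mathcal E=\mathcal E(X)$, and let $i_T,p_T$ be the inclusion and projection of the summand $T\in\{W,W'\}$ of $X$. The elements that obstruct splitting form the left ideal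
\[
N=\{x\in\mathcal E:\ e\cdot(yx)=0\text{ for all }y\in\mathcal E\}.
\]
It is $H$-stable: $y(h\cdot x)=\sum h_2\cdot\bigl((S^{-1}(h_1)\cdot y)x\bigr)$ and $eh_2=\varepsilon(h_2)e$, so $e\cdot(y(h\cdot x))=e\cdot\bigl((S^{-1}(h)\cdot y)x\bigr)=0$ for $x\in N$. If $x\in N^H$, then $x=e\cdot(1x)=0$. By property $(\mathrm N)$, the algebra $N$ is nilpotent.

\emph{Claim: $N=0$.} Suppose $0\ne x\in N$ and put $U_0=Hx\subseteq N$, a finite dimensional module. The inclusion $U_0\to\mathcal E$ is $F_0^\flat$ for some nonzero $F_0:X\otimes U_0\to X$. There are summands $T_1,T_2\in\{W,W'\}$ such that $f_0=p_{T_2}F_0(i_{T_1}\otimes1):T_1\otimes U_0\to T_2$ is nonzero, hence an epimorphism. To form nonzero powers we need a way back from $T_2$ to $T_1$, and this is where the symmetric hypothesis on $W,W'$ is used: $T_1\in O(T_2)$, so there is an epimorphism $y:T_2\otimes U'\to T_1$. Put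
\[
Y=i_{T_1}y(p_{T_2}\otimes1):X\otimes U'\to X,\qquad Z=Y\diamond F_0:X\otimes\tilde U\to X,\qquad\tilde U=U'\otimes U_0 .
\]
By Lemma \ref{lem:E}(iii), $Z^\flat$ takes values in $\mathcal EN\subseteq N$, and $(Z\diamond\cdots\diamond Z)^\flat$ with $l$ factors takes values in $N^l$. Now $Z=Z(i_{T_2}p_{T_2}\otimes1)$, and $z=p_{T_2}Z(i_{T_2}\otimes1)=y\diamond f_0$ is an epimorphism $T_2\otimes\tilde U\to T_2$. Inserting $i_{T_2}p_{T_2}$ between the factors gives
\[
p_{T_2}(Z\diamond\cdots\diamond Z)(i_{T_2}\otimes1)=z\diamond\cdots\diamond z ,
\]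
an epimorphism onto $T_2\ne0$. So $N^l\ne0$ for all $l$, a contradiction.

\emph{Splitting.} Let $f:W\otimes U\to W'$ be nonzero, put $F=i_{W'}f(p_W\otimes1):X\otimes U\to X$, and choose $u\in U$ with $F^\flat(u)\ne0$. As $N=0$, there is $y\in\mathcal E$, that is, a map $y:X\otimes H\to X$, with $e\cdot(yF^\flat(u))\neq0$. Let $c=e(1\otimes u)\in(H\otimes U)^H$. Since $y^\flat(1)=y$, Lemma \ref{lem:E}(iii) gives $(y\diamond F)^\flat(c)=e\cdot(yF^\flat(u))\ne0$, so by (iv)
\[
0\ne(y\diamond F)(1\otimes c)=Fg_0,\qquad g_0=(y\otimes1)(1\otimes c):X\to X\otimes U .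
\]
The endomorphism $Fg_0$ of $X$ has image in $W'$. If $W\not\cong W'$, it vanishes on $W$. So in both cases $Fg_0i_{W'}\ne0$, which means that $fg_1\ne0$ for $g_1=(p_W\otimes1)g_0i_{W'}:W'\to W\otimes U$. Then $fg_1$ is invertible in $\operatorname{End}(W')$, and $g_1(fg_1)^{-1}$ splits $f$.
\end{proof}

The next statement is our substitute for Step 2.

\begin{corollary}\label{cor:ss}
Let $\mathcal C$ be a class of objects of $\mathcal A$ closed under quotients and under all $-\otimes U$, in which every nonzero object has a simple quotient. Let $V\in\mathcal C$ be simple and $U\in\operatorname{rep}H$. Assume: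
\begin{enumerate}
\item[(a)] $V\in O(W)$ for all $W\in O(V)$;
\item[(b)] $V$ and all $V\oplus W$ with $W\in O(V)$ have property $(\mathrm N)$;
\item[(c)] the numbers $n$ such that $V\otimes U$ maps onto a direct sum of $n$ simple objects are bounded.
\end{enumerate}
Then $V\otimes U$ is a finite direct sum of simple objects of $\mathcal C$.
\end{corollary}

\begin{proof}
By (c) we can write $V\otimes U=W_1\oplus\cdots\oplus W_n\oplus Z$ with $W_i$ simple and $n$ maximal. All summands are quotients of $V\otimes U$, so they lie in $\mathcal C$. If $Z\ne0$, let $q:Z\to W$ be a simple quotient and $p_Z$ the projection onto $Z$. Then $W\in O(V)$, and by Lemma \ref{lem:split} there is $g$ with $qp_Zg=1_W$. So $q$ splits and $W$ is a summand of $Z$, against the maximality of $n$.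
\end{proof}

\section{Finite dimensional algebras without invariants}\label{sec:fd}

Property $(\mathrm N)$ is a special case of the last assertion of Theorem \ref{thm:inv}, so we need a first case that does not depend on the splitting lemma.

\begin{proposition}\label{prop:fd}
Let $k$ be algebraically closed and $N$ a finite dimensional $H$-module algebra with $N^H=0$. Then $N$ is nilpotent.
\end{proposition}

We recall three facts about a finite dimensional algebra $\Lambda$ over an algebraically closed field. Each simple module $M$ has a projective cover $P$, whose only simple quotient is $M$; the multiplicity of $M$ as a composition factor of a finite dimensional module $L$ is $\dim\operatorname{Hom}(P,L)$; and a finite dimensional projective module $Q$ is the direct sum of the covers $P$, each taken $\dim\operatorname{Hom}(Q,M)$ times.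

\begin{proof}
Let $\Lambda=\Lambda_N$. For a simple $\Lambda$-module $M$ the submodule $NM$ is $0$ or $M$; call $M$ \emph{trivial} in the first case. If all simple modules are trivial, then $N^c\Lambda=0$ for $c$ the composition length of $\Lambda$, so $N^c=0$. Suppose instead that $M_1,\dots,M_r$ with $r\ge1$ are the nontrivial simple modules, with projective covers $P_i$, and put $m_i=\dim M_i$, $p_i=\dim P_i$. By Lemma \ref{lem:noinv}, $M_i^H=0$.

Let $U\in\operatorname{rep}H$, $d=\dim U$, $U\cong U'^*$. We show that $M_j\otimes U$ has no trivial composition factor. The multiplicity of $M_i$ in $M_j\otimes U$ is, by \eqref{eq:adj},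
\[
a_{ij}=\dim\operatorname{Hom}(P_i,M_j\otimes U)=\dim\operatorname{Hom}(P_i\otimes U',M_j).
\]
If $t_j\ge0$ is the total dimension of the trivial composition factors of $M_j\otimes U$, then
\begin{equation}\label{eq:count1}
\sum_im_ia_{ij}=dm_j-t_j .
\end{equation}
The module $P_i\otimes U'$ is projective, since $\operatorname{Hom}(P_i\otimes U',-)\cong\operatorname{Hom}(P_i,-\otimes U)$ is exact. We have $NP_i=P_i$, for otherwise $P_i/NP_i\neq0$ has the simple quotient $M_i$, which would then be trivial. If $T$ is trivial, then $N$ kills $T\otimes U$, so $\operatorname{Hom}(P_i\otimes U',T)\cong\operatorname{Hom}(P_i,T\otimes U)=0$. Hence $P_i\otimes U'\cong\bigoplus_jP_j^{a_{ij}}$ and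
\begin{equation}\label{eq:count2}
\sum_ja_{ij}p_j=dp_i .
\end{equation}
Evaluating $\sum_{i,j}m_ia_{ij}p_j$ by \eqref{eq:count1} and by \eqref{eq:count2} gives $d\sum_jm_jp_j-\sum_jt_jp_j=d\sum_im_ip_i$. As all $p_j>0$, all $t_j$ vanish.

So every composition factor of $M_1\otimes U$ is some $M_i$ and has no nonzero invariants. An invariant element maps to zero in the top factor of a composition series, then in the next one, and so on; hence $(M_1\otimes U)^H=0$ for all $U$. This contradicts \eqref{eq:step3}.
\end{proof}

\section{Tensor products are generated by invariants}\label{sec:inv}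

In this section we prove Theorem \ref{thm:inv}.

\subsection*{The universal algebra without invariants}
As in Example \ref{ex:S3}, we divide a tensor algebra by its invariants. Put
\[
I_n=\sum_{0\le i<j\le n}H^{\otimes i}\otimes(H^{\otimes(j-i)})^H\otimes H^{\otimes(n-j)}\subseteq H^{\otimes n}.
\]
It suffices to find $m$ with $I_m=H^{\otimes m}$. Indeed, for $u_i\in U_i$ the map $\rho_{u_1}\otimes\cdots\otimes\rho_{u_m}$ is $H$-linear on every interval of factors. So it maps $I_m$ into the right side of \eqref{eq:inv}, and it sends $1\otimes\cdots\otimes1$ to $u_1\otimes\cdots\otimes u_m$. For elements $r_1,\dots,r_m$ of an $H$-module algebra, the map $x_i\otimes\cdots\otimes x_j\mapsto(x_ir_i)\cdots(x_jr_j)$ is $H$-linear and so sends invariants to invariants. Therefore $x_1\otimes\cdots\otimes x_m\mapsto(x_1r_1)\cdots(x_mr_m)$ maps $I_m$ into the ideal generated by the invariants, and it sends $1\otimes\cdots\otimes1$ to $r_1\cdots r_m$.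

Since $(H^{\otimes l})^H=eH^{\otimes l}$, the space $I_m$ is compatible with extension of the ground field, and $H\otimes\bar k$ is semisimple. \emph{So we assume for the rest of this section that $k$ is algebraically closed.}

Let $T^+=\bigoplus_{n\ge1}H^{\otimes n}$ be the tensor algebra without unit, an $H$-module algebra. The space $I=\bigoplus I_n$ is the ideal generated by the invariants. It is $H$-stable, since $h(acb)=\sum(h_1a)c(h_2b)$ for invariant $c$. Thus $R=T^+/I=\bigoplus_{n\ge1}R_n$ is a graded $H$-module algebra, generated by $R_1$, with $\dim R_n<\infty$, and $R_n^H=0$ for all $n$ because invariants lift to $(H^{\otimes n})^H\subseteq I_n$. \emph{Suppose that $R_n\ne0$ for all $n\geq1$.} We derive a contradiction.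

The algebra $\Lambda=\Lambda_R$ is graded, with $\Lambda_0=H$ and $\Lambda_n=R_nH=HR_n$ finite dimensional, and $\Lambda_n\Lambda_p=\Lambda_{n+p}$. Only the grading provides finiteness, so we must use graded modules. But a simple graded module $M$ is concentrated in one degree, since each $M_{\ge n}$ is a submodule, and is therefore killed by $R$. All simple graded modules are trivial in the sense of Section \ref{sec:fd}. The remedy is to declare them zero. In the resulting category a finitely generated module is remembered only through its components of large degree, and the Hilbert function takes over the role of the dimension.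

\subsection*{Graded modules modulo torsion}
Let $\mathrm{Gr}$ be the category of $\mathbb N$-graded left $\Lambda$-modules with degree preserving maps. A module is \emph{torsion} if each of its elements is killed by some $\Lambda_{\ge n}$. The torsion modules form a subcategory $\mathrm{Tors}$ closed under submodules, quotients and direct sums. It is closed under extensions: if $M'\subseteq M$ and $M/M'$ are torsion and $x\in M$, then $\Lambda_nx\subseteq M'$ for some $n$; this space is finite dimensional, so it is killed by some $\Lambda_{\ge p}$, and $\Lambda_{\ge n+p}x=\Lambda_{\ge p}\Lambda_nx=0$. Hence each $M$ has a largest torsion submodule $\tau M$, and $M/\tau M$ is \emph{torsion-free}, that is, has no nonzero torsion submodule. We note: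
\begin{enumerate}
\item[(T1)] A module with $M_{\ge n}=0$ is torsion. A finitely generated module is torsion if and only if it is finite dimensional, because $\Lambda/\Lambda_{\ge n}$ is finite dimensional.
\item[(T2)] If $M$ is generated by homogeneous elements $x_1,\dots,x_t$ of degrees $d_i$, then all $M_j$ are finite dimensional; $M_{j+1}=\Lambda_1M_j$ for $j\ge\max d_i$; and $M_{\ge n}=\sum\Lambda_{\ge n-d_i}x_i$ is finitely generated, because $\Lambda_{\ge p}=\Lambda\Lambda_p$ for $p\geq0$.
\end{enumerate}

Let $\pi:\mathrm{Gr}\to\mathcal Q=\mathrm{Gr}/\mathrm{Tors}$ be Gabriel's quotient category. We recall its properties. The category $\mathcal Q$ has the same objects as $\mathrm{Gr}$ and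
\begin{equation}\label{eq:homQ}
\operatorname{Hom}_{\mathcal Q}(\pi M,\pi N)=\varinjlim\operatorname{Hom}_{\mathrm{Gr}}(M',N/N'),
\end{equation}
the limit running over $M'\subseteq M$, $N'\subseteq N$ with $M/M'$ and $N'$ torsion. It is abelian, $\pi$ is exact, and $\pi M=0$ if and only if $M$ is torsion. The morphism represented by $f:M'\to N/N'$ is $\pi(q)^{-1}\pi(f)\pi(i)^{-1}$, where $i:M'\to M$ and $q:N\to N/N'$ are the canonical maps. An exact functor from $\mathrm{Gr}$ to an abelian category that kills $\mathrm{Tors}$ factors uniquely through $\pi$.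

\begin{lemma}\label{lem:Q}
\begin{enumerate}
\item[(i)] Every subobject of $\pi M$ is $\pi L$, and every quotient of $\pi M$ is $\pi(M/L)$, for some graded submodule $L\subseteq M$.
\item[(ii)] $\mathcal Q$ is a category with $\operatorname{rep}H$-action such that $\pi M\otimes U=\pi(M\otimes U)$, where $(M\otimes U)_j=M_j\otimes U$.
\item[(iii)] If $M$ is torsion-free, so is $M\otimes U$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A monomorphism $g:\pi N\to\pi M$ is represented by some $f:N'\to M/M'$. If $L/M'$ is the image of $f$, then $\pi L$ is the image of $g$, by exactness of $\pi$. The statement on quotients follows.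

(ii) The functor $-\otimes U$ on $\mathrm{Gr}$ is exact. It preserves $\mathrm{Tors}$, since $\Lambda_j(x\otimes u)=HR_j(x\otimes u)=H(R_jx\otimes u)$ for $j\geq1$. So $\pi(-\otimes U)$ factors through $\pi$; the induced functor sends the class of $f$ in \eqref{eq:homQ} to the class of $f\otimes1$ and is therefore $k$-linear. Let $\theta$ be a natural transformation between two functors on $\mathrm{Gr}$ built from such tensor products, for instance $1\otimes g$ with $g:U\to U'$, or an associativity or unit isomorphism. The maps $\pi(\theta_M)$ are natural for all morphisms $\pi(f)$, hence for their inverses when these exist, hence for all morphisms of $\mathcal Q$. All identities between such transformations pass to $\mathcal Q$ by applying $\pi$.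

(iii) Let $(u_i)$ be a basis of $U$ and let $\Lambda_{\ge n}$, $n\ge1$, kill $\sum x_i\otimes u_i$. For $j\ge n$ we get $R_jx_i=0$, so $\Lambda_jx_i=HR_jx_i=0$. Thus $x_i\in\tau M=0$.
\end{proof}

Let $\mathcal F$ be the class of objects $X\cong\pi M$ with $M$ finitely generated. Replacing $M$ by $M/\tau M$, we may take $M$ finitely generated and torsion-free; such an $M$ is a \emph{model} of $X$. By Lemma \ref{lem:Q}, the class $\mathcal F$ is closed under quotients, finite direct sums and $-\otimes U$, and $M\otimes U$ is a model of $X\otimes U$ if $M$ is a model of $X$.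

\begin{lemma}\label{lem:models}
Let $M,N$ be models of $X,Y\in\mathcal F$. Every morphism $X\to Y$ is represented by a map $f:M_{\ge n}\to N$ for some $n$. For $j\gg0$ we have: $\dim M_j\le\dim N_j$ if there is a monomorphism $X\to Y$; $\dim M_j\ge\dim N_j$ if there is an epimorphism $X\to Y$; $M_j\cong N_j$ as $H$-modules if $X\cong Y$; and $M_j\ne0$ if $X\ne0$.
\end{lemma}

\begin{proof}
In \eqref{eq:homQ} we have $N'=0$, and $M/M'$ is finite dimensional by (T1), so $M'\supseteq M_{\ge n}$ for some $n$; also $M/M_{\ge n}$ is torsion. If $f$ represents a monomorphism, then $\ker f$ is a torsion submodule of $M$, so $f$ is injective. If $f$ represents an epimorphism, then $\operatorname{coker}f$ is finitely generated and torsion, so finite dimensional, and $f$ is surjective in large degrees. The components of $f$ are linear over $\Lambda_0=H$. If $M_j=0$ for some large $j$, then $M_{\ge j}=0$ by (T2) and $X=0$.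
\end{proof}

So for $X\in\mathcal F$ the function $h_X(j)=\dim M_j$ is well defined for $j\gg0$; it is additive on direct sums, and $h_{X\otimes U}=\dim U\cdot h_X$. Relations between such functions are meant for $j\gg0$.

\subsection*{Simple objects}
The algebra $\Lambda$ is not known to be noetherian, so even the existence of simple objects needs an argument. This is the only place where the assumption $R_n\ne0$ enters.

\begin{lemma}\label{lem:simple}
\begin{enumerate}
\item[(i)] Every nonzero $X\in\mathcal F$ has a simple quotient, and $\mathcal F$ contains a simple object.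
\item[(ii)] $\operatorname{End}(V)=k$ for every simple $V\in\mathcal F$.
\item[(iii)] If $M$ is a model of a simple object of $\mathcal F$, then $M_n^H=0$ for $n\gg0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $M$ be a model of $X$; it is infinite dimensional by (T1). Consider the graded submodules $L$ with $\dim M/L=\infty$. The union $L$ of a nonempty chain of them is of the same kind: otherwise $L\supseteq M_{\ge n}$ for some $n$, and as $M_{\ge n}$ is finitely generated it lies in a member of the chain, which then has finite codimension. By Zorn's lemma there is a maximal such $L$. By (T1), $M/L$ is not torsion, while $M/L'$ is torsion for all $L'\supsetneq L$. By Lemma \ref{lem:Q}(i), $\pi(M/L)$ is simple. Finally $\Lambda$ is finitely generated and infinite dimensional, so $0\ne\pi\Lambda\in\mathcal F$.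

(ii) Let $M$ be a model of $V$. An endomorphism is represented by some $f:M_{\ge n}\to M_{\ge n}$. As $k$ is algebraically closed, $f$ has an eigenvalue $\lambda$ on some finite dimensional $M_j\ne0$, $j\ge n$. Then $\ker(f-\lambda)$ is nonzero and torsion-free, so $f-\lambda$ does not represent a monomorphism, and hence represents $0$.

(iii) This is Step 1. We may assume that there is $0\ne x\in M_p^H$ for some $p$. The submodule $\Lambda x=\hat RHx=\hat Rx$ is not torsion, so $\pi(\Lambda x)=\pi M$ and $M/\Lambda x$ is finitely generated and torsion. Hence $M_n=R_{n-p}x$ for $n\gg0$. The surjection $R_{n-p}\to M_n$, $r\mapsto rx$, is $H$-linear, so $M_n^H=R_{n-p}^Hx=0$.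
\end{proof}

\subsection*{Finiteness}
The adjunction \eqref{eq:adj} bounds Hilbert functions from both sides.

\begin{lemma}\label{lem:finite}
Let $V\in\mathcal F$ be simple, $U\in\operatorname{rep}H$ and $d=\dim U$.
\begin{enumerate}
\item[(i)] If $V\otimes U$ maps onto $W_1\oplus\cdots\oplus W_n$ with $W_i$ simple, then $n\le d^2$.
\item[(ii)] $|O(V)|\le\sum_s(\dim s)^2<\infty$, the sum running over the simple $H$-modules.
\item[(iii)] $\dim\operatorname{Hom}(V\otimes U,W)\le d^2$ for every simple $W\in\mathcal F$.
\end{enumerate}
\end{lemma}

\begin{proof}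
(i) The $W_i$ lie in $\mathcal F$. By \eqref{eq:adj} there are nonzero maps $V\to W_i\otimes U^*$, which are monomorphisms. Lemma \ref{lem:models} gives $h_V\le d\,h_{W_i}$ and $\sum_ih_{W_i}\le d\,h_V$. So $n\,h_V\le d^2h_V$, and $h_V>0$.

(ii) Each member of $O(V)$ is a quotient of some $V\otimes s$. If $W_1,\dots,W_n$ are pairwise nonisomorphic simple quotients of $V\otimes s$, the image of $V\otimes s\to\bigoplus W_i$ has every $W_i$ as a composition factor, so it is the whole sum, and $n\le(\dim s)^2$ by (i).

(iii) Let $f_1,\dots,f_n:V\otimes U\to W$ be linearly independent. If the image of $(f_i):V\otimes U\to W^n$ were proper, it would be killed by a nonzero map $W^n\to W$. By Lemma \ref{lem:simple}(ii) this map is a row $(\lambda_1,\dots,\lambda_n)\in k^n$, and $\sum\lambda_if_i=0$, which is impossible. So $n\le d^2$ by (i).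
\end{proof}

\subsection*{The contradiction}
Choose a simple $V\in\mathcal F$ with $|O(V)|$ minimal. We check the hypotheses of Corollary \ref{cor:ss} for $\mathcal C=\mathcal F$. For $W\in O(V)$ we have $O(W)\subseteq O(V)$, so $O(W)=O(V)\ni V$ by minimality; this is (a). By Lemma \ref{lem:finite}(iii) the algebras $\mathcal E(V)$ and $\mathcal E(V\oplus W)$ are finite dimensional, so (b) holds by Proposition \ref{prop:fd}. Condition (c) is Lemma \ref{lem:finite}(i).

Let $M$ be a model of $V$. Since $M_j\ne0$ for $j\gg0$ and there are only finitely many simple $H$-modules, some simple $s$ embeds in $M_j$ for infinitely many $j$. By Corollary \ref{cor:ss}, $V\otimes s^*\cong W_1\oplus\cdots\oplus W_n$ with simple $W_i\in\mathcal F$. If $M^{(i)}$ is a model of $W_i$, then $M_j\otimes s^*\cong\bigoplus_iM^{(i)}_j$ as $H$-modules for $j\gg0$, by Lemma \ref{lem:models}. The right side has no nonzero invariants for $j\gg0$ by Lemma \ref{lem:simple}(iii), while the left side has some for infinitely many $j$ by \eqref{eq:step3}. This contradiction shows that $R_m=0$, that is, $I_m=H^{\otimes m}$, for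 some $m$. Theorem \ref{thm:inv} is proved. \hfill$\square$

\section{Algebras whose invariants form a radical ring}\label{sec:rad}

We prove Theorem \ref{thm:rad}. The field $k$ is arbitrary again, and $m=m(H)$. By Theorem \ref{thm:inv}, every $H$-module algebra $N$ with $N^H=0$ has $N^m=0$, so \emph{every object has property $(\mathrm N)$}. On the other hand there are no Hilbert functions now, and conditions (a) and (c) of Corollary \ref{cor:ss} must come from the uniform bound $m$.

Let $R^H$ be a radical ring and suppose that $R$ is not. Then $R\not\subseteq J(\hat R)$: otherwise $1-r$ is invertible in $\hat R$ for each $r\in R$, and its inverse has the form $1-r'$ with $r'\in R$, as one sees modulo $R$. So there is a simple left $\hat R$-module $V_0$ with $RV_0=V_0$. Put $\Lambda=\Lambda_R$ and $Y=\Lambda\otimes_{\hat R}V_0$. This is a cyclic $\Lambda$-module, and $Y\cong H\otimes V_0\ne0$ as vector spaces because $\Lambda$ is free over $\hat R$. Moreover $RY=Y$, since $h\otimes rv=hr\otimes v$ and $HR=RH$.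

We work in the category of $\Lambda$-modules. Let $\mathcal M$ be the class of finitely generated modules $X$ with $RX=X$. It contains $Y\neq0$, it is closed under quotients and under $-\otimes U$ (as $R(X\otimes U)=RX\otimes U$), and its nonzero members have simple quotients. In particular $\mathcal M$ contains simple modules, and $O(V)\subseteq\mathcal M$ for simple $V\in\mathcal M$.

\begin{lemma}\label{lem:sym}
There is a simple $V\in\mathcal M$ such that $V\in O(W)$ for all $W\in O(V)$.
\end{lemma}

\begin{proof}
Otherwise there are simple modules $V_0',\dots,V_m'\in\mathcal M$ with $V'_{i+1}\in O(V'_i)$ and $V'_i\notin O(V'_{i+1})$. For $i<j$ we have $V'_j\in O(V'_{i+1})$, so $V_j'\in O(V'_j)\subseteq O(V'_{i+1})\not\ni V'_i$. Thus the $V'_i$ are pairwise nonisomorphic. For $X=\bigoplus_iV'_i$ consider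
\[
\mathcal N=\bigoplus_{i<j}\operatorname{Hom}(V'_i\otimes H,V'_j)\subseteq\bigoplus_{i,j}\operatorname{Hom}(V'_i\otimes H,V'_j)=\mathcal E(X).
\]
The product of $\psi:V'_i\otimes H\to V'_j$ and $\varphi:V'_{j'}\otimes H\to V'_l$ is zero for $j\ne j'$ and is a map $V'_i\otimes H\to V'_l$ for $j=j'$. So $\mathcal N$ is a subalgebra, and it is $H$-stable. By Lemma \ref{lem:E}(ii), an invariant of $\mathcal E(X)$ has the form $a(1\otimes\varepsilon)$ with $a\in\operatorname{End}(X)=\bigoplus_i\operatorname{End}(V'_i)$, so it has only diagonal components. Hence $\mathcal N^H=0$ and $\mathcal N^m=0$.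

On the other hand, take epimorphisms $f_i:V'_{i-1}\otimes U_i\to V'_i$ for $1\le i\le m$, and extend them by zero to maps $F_i:X\otimes U_i\to X$. Each $F_i^\flat$ takes values in $\mathcal N$. The map $F_1\diamond\cdots\diamond F_m$ restricts on $V'_0\otimes U_1\otimes\cdots\otimes U_m$ to the epimorphism $f_1\diamond\cdots\diamond f_m$ onto $V'_m\ne0$. By Lemma \ref{lem:E}(ii),(iii), $\mathcal N^m\ne0$, a contradiction.
\end{proof}

Fix such a $V$ and let $D=\operatorname{End}_\Lambda(V)$, a division ring acting on $\operatorname{Hom}(V\otimes U,V)$ from the left by composition. The next lemma uses the full identity \eqref{eq:inv}, not only the nilpotency statement: in an infinite dimensional space of maps there is room to make all products vanish on all invariants.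

\begin{lemma}\label{lem:Dfin}
$\dim_D\operatorname{Hom}(V\otimes U,V)<\infty$ for every $U\in\operatorname{rep}H$.
\end{lemma}

\begin{proof}
Suppose the dimension is infinite. We choose inductively nonzero maps $f_1,\dots,f_m:V\otimes U\to V$ such that
\begin{equation}\label{eq:vanish}
(f_l\diamond\cdots\diamond f_i)(1\otimes c)=0\quad\text{for all }1\le l\le i\text{ and all }c\in(U^{\otimes(i-l+1)})^H .
\end{equation}
Let $f_1,\dots,f_{i-1}$ be given and let $c$ run over bases of the spaces of invariants. Then \eqref{eq:vanish} asks that $f_iw=0$ for finitely many fixed maps $w:V\to V\otimes U$, namely $w=\bigl((f_l\diamond\cdots\diamond f_{i-1})\otimes1\bigr)(1\otimes c)$ for $l<i$ and $w=1\otimes c$ for $l=i$. Each $f\mapsto fw$ is a left $D$-linear map to $D$, and finitely many such functionals on an infinite dimensional space have a common nonzero zero.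

Let $\mu=(f_1\diamond\cdots\diamond f_m)^\flat:U^{\otimes m}\to\mathcal E(V)$. By Lemma \ref{lem:E}(iii), for $a\in U^{\otimes(l-1)}$, $c\in (U^{\otimes(i-l+1)})^H$ and $b\in U^{\otimes(m-i)}$,
\[
\mu(a\otimes c\otimes b)=(f_1\diamond\cdots\diamond f_{l-1})^\flat(a)\;(f_l\diamond\cdots\diamond f_i)^\flat(c)\;(f_{i+1}\diamond\cdots\diamond f_m)^\flat(b),
\]
with empty outer factors omitted. The middle factor is zero by \eqref{eq:vanish} and Lemma \ref{lem:E}(iv). By \eqref{eq:inv}, $\mu=0$, so $f_1\diamond\cdots\diamond f_m=0$. But the $f_i$ are epimorphisms, so this map is an epimorphism onto $V\ne0$.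
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:rad}]
We verify condition (c) of Corollary \ref{cor:ss} for $\mathcal C=\mathcal M$. Let $V\otimes U$ map onto $W_1\oplus\cdots\oplus W_n$ with $W_i$ simple. Then $W_i\in O(V)$, so $V\in O(W_i)$ and $W_i\otimes H$ maps onto $V$. This gives an epimorphism $(g_1,\dots,g_n):V\otimes U\otimes H\to V^n$. If $\sum\delta_ig_i=0$ with $\delta_i\in D$, the map $(\delta_1,\dots,\delta_n):V^n\to V$ kills the image, so it is zero. Thus the $g_i$ are independent over $D$ and $n\le\dim_D\operatorname{Hom}(V\otimes U\otimes H,V)<\infty$ by Lemma \ref{lem:Dfin}.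

Conditions (a) and (b) hold by Lemma \ref{lem:sym} and Theorem \ref{thm:inv}. Let $s$ be a simple $H$-submodule of $V$. By Corollary \ref{cor:ss}, $V\otimes s^*$ is a direct sum of simple modules in $\mathcal M$, and by Lemma \ref{lem:noinv}, where the hypothesis on $R^H$ is used, $(V\otimes s^*)^H=0$. This contradicts \eqref{eq:step3}.
\end{proof}

\section{Nilpotent ideals and the radical under the action of $H^*$}\label{sec:stable}

We prove Theorem \ref{thm:stable}. Let $B$ be a unital $K$-module algebra, and let $B\#K$ be the smash product, $(b\#f)(b'\#f')=\sum b(f_1b')\#f_2f'$. We identify $B$ with $B\#1$; the antipode of $K$ is again written $S$.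

The algebra $H$ acts on $K$ by $\langle h\rightharpoonup f,x\rangle=\langle f,xh\rangle$, that is, $h\rightharpoonup f=\sum f_1\langle f_2,h\rangle$. Evaluating on $x$, and on $x\otimes y$, gives
\[
h\rightharpoonup(ff')=\sum(h_1\rightharpoonup f)(h_2\rightharpoonup f'),\qquad\Delta(h\rightharpoonup f)=\sum f_1\otimes(h\rightharpoonup f_2).
\]
Let $H$ act on $B\#K$ by $h\cdot(b\#f)=b\#(h\rightharpoonup f)$. Then
\[
h\cdot\bigl((b\#f)(b'\#f')\bigr)=\sum b(f_1b')\#(h_1\rightharpoonup f_2)(h_2\rightharpoonup f')=\sum\bigl(h_1\cdot(b\#f)\bigr)\bigl(h_2\cdot(b'\#f')\bigr),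
\]
so $B\#K$ is an $H$-module algebra. We have $K^H=k1_K$: if $f$ is invariant, evaluating $h\rightharpoonup f=\varepsilon(h)f$ at $1_H$ gives $\langle f,h\rangle=\varepsilon(h)\langle f,1\rangle$.

Let $N$ be an ideal of $B$. Then $\mathcal R=N\#K$ is an $H$-stable right ideal of $B\#K$, and $\mathcal R^H=N\#1\cong N$. It is not a left ideal unless $N$ is $K$-stable, and in general it has no unit; this is why Theorems \ref{thm:inv} and \ref{thm:rad} are needed without units. The $K$-stable subspace $KN$ is an ideal of $B$, since for $b\in B$, $f\in K$, $n\in N$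
\begin{equation}\label{eq:KN}
b(fn)=\sum f_2\bigl((S^{-1}(f_1)b)\,n\bigr),\qquad(fn)b=\sum f_1\bigl(n\,(S(f_2)b)\bigr).
\end{equation}

\begin{proof}[Proof of Theorem \ref{thm:stable}(i)]
Let first $N^2=0$. Then $\mathcal R^H\mathcal R=0$, because $(n\#1)(n'\#f)=nn'\#f$. By Theorem \ref{thm:inv}, $\mathcal R^m\subseteq\hat{\mathcal R}\mathcal R^H\hat{\mathcal R}=\hat{\mathcal R}\mathcal R^H$, so $\mathcal R^{m+1}=0$. We claim that $N(KN)^l\#1\subseteq\mathcal R^{l+1}$ for all $l\ge0$. This holds for $l=0$. If $z\#1\in\mathcal R^{l+1}$, then $z\#f=(z\#1)(1\#f)\in\mathcal R^{l+1}$ for all $f$, as $\mathcal R^{l+1}$ is a right ideal of $B\#K$, and so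
\[
z(fn)\#1=\sum z(f_1n)\#f_2S(f_3)=\sum(z\#f_1)(n\#S(f_2))\in\mathcal R^{l+2}.
\]
Hence $N(KN)^m=0$. The ideal $(KN)^m$ is $K$-stable, so for $p\in(KN)^m$ the second formula in \eqref{eq:KN} gives $(fn)p\in K\bigl(N(KN)^m\bigr)=0$. Thus $(KN)^{m+1}=0$.

Now let $N^c=0$ with $c>2$, and use induction on $c$. Since $(N^{c-1})^2=0$, the $K$-stable ideal $P=KN^{c-1}$ is nilpotent. The image $\bar N$ of $N$ in the $K$-module algebra $B/P$ has $\bar N^{c-1}=0$, so $K\bar N$, the image of $KN$, is nilpotent. Hence $KN$ is nilpotent.
\end{proof}

For the radical we use one observation here and in the next section.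

\begin{lemma}\label{lem:contract}
Let $C\subseteq\Gamma$ be unital rings with the same unit such that $\Gamma$ is a free left $C$-module with a basis containing $1$. Then $J(\Gamma)\cap C\subseteq J(C)$.
\end{lemma}

\begin{proof}
Let $x\in J(\Gamma)\cap C$ and $(1-x)w=1$ with $w\in\Gamma$. If $w_0\in C$ is the coefficient of $w$ at the basis element $1$, then $(1-x)w_0=1$. So $1-x$ has a right inverse in $C$ for every $x$ in the ideal $J(\Gamma)\cap C$ of $C$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:stable}(ii)]
Let $N=J(B)$. Then $\mathcal R^H\cong N$ is a radical ring, so $\mathcal R$ is a radical ring by Theorem \ref{thm:rad}. Being a right ideal of quasi-regular elements, $\mathcal R$ lies in $J(B\#K)$. For $f\in K$ and $n\in N$,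
\[
\sum(1\#f_1)(n\#1)(1\#S(f_2))=\sum f_1n\#f_2S(f_3)=fn\#1 ,
\]
so $fn\in J(B\#K)\cap B$. By Lemma \ref{lem:contract}, $fn\in J(B)$.
\end{proof}

\section{Crossed products}\label{sec:crossed}

Let $B=A\#_\sigma H$, identify $A$ with $A\#1$, and put $\gamma(h)=1\#h$. By \eqref{eq:mult} and normality of $\sigma$,
\begin{equation}\label{eq:gamma}
a\gamma(h)=a\#h,\qquad\gamma(h)a=\sum(h_1\cdot a)\gamma(h_2).
\end{equation}
The map $\rho=\mathrm{id}\otimes\Delta:B\to B\otimes H$, written $\rho(b)=\sum b_0\otimes b_1$, is a coaction. It is an algebra map: both $\rho((a\#h)(b\#l))$ and $\rho(a\#h)\rho(b\#l)$ equal $\sum a(h_1\cdot b)\sigma(h_2,l_1)\#h_3l_2\otimes h_4l_3$. If $\rho(b)=b\otimes1$, applying $\mathrm{id}\otimes\varepsilon\otimes\mathrm{id}$ gives $b\in A\#1$; so $A=\{b:\rho(b)=b\otimes1\}$. The formula $fb=\sum b_0\langle f,b_1\rangle$ makes $B$ a unital $K$-module algebra. A subspace $P$ is $K$-stable if and only if $\rho(P)\subseteq P\otimes H$, because $\rho(b)=\sum_i x^ib\otimes x_i$ for dual bases $(x_i)$ of $H$ and $(x^i)$ of $K$.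

For $H=kG$, a graded ideal $P$ is recovered from $P\cap A$ by multiplying a homogeneous element of degree $g$ with the inverse of the unit $1\#g$. In general the convolution inverse of $\gamma$ does this. Its existence is the only place where the invertibility of $\sigma$ is used.

\begin{lemma}\label{lem:cleft}
The map $\gamma$ is convolution invertible in $\operatorname{Hom}_k(H,B)$, with inverse
\[
\gamma'(h)=\sum\sigma^{-1}(S(h_2),h_3)\#S(h_1),
\]
and $\rho(\gamma'(h))=\sum\gamma'(h_2)\otimes S(h_1)$.
\end{lemma}

\begin{proof}
Since $\Delta S(h)=\sum S(h_2)\otimes S(h_1)$, both sides of the last formula equal $\sum\sigma^{-1}(S(h_3),h_4)\#S(h_2)\otimes S(h_1)$. Next,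
\[
\sum\gamma'(h_1)\gamma(h_2)=\sum\sigma^{-1}(S(h_3),h_4)\,\sigma(S(h_2),h_5)\#S(h_1)h_6=\sum1\#S(h_1)h_2=\varepsilon(h)1,
\]
where the middle step is $\sigma^{-1}*\sigma=\varepsilon\otimes\varepsilon$ evaluated at an element $S(x)\otimes y$. On the other side,
\begin{align*}
\sum\gamma(h_1)\gamma'(h_2)&=\sum\bigl(h_1\cdot\sigma^{-1}(S(h_6),h_7)\bigr)\,\sigma(h_2,S(h_5))\#h_3S(h_4)\\
&=\sum\bigl(h_1\cdot\sigma^{-1}(S(h_4),h_5)\bigr)\,\sigma(h_2,S(h_3))\#1 .
\end{align*}
To evaluate the coefficient $\alpha(h)\in A$ of $\#1$, define elements of the convolution algebra $\operatorname{Hom}_k(H^{\otimes3},A)$ by their values on $h\otimes l\otimes m$: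
\[
\xi=h\cdot\sigma(l,m),\qquad\eta=\sigma(h,lm),\qquad\zeta=\sigma(h,l)\varepsilon(m),\qquad\theta=\sigma(hl,m).
\]
All four are invertible, with inverses obtained by replacing $\sigma$ by $\sigma^{-1}$. For $\eta,\zeta,\theta$ this holds because they arise from $\sigma$ by composition with coalgebra maps $H^{\otimes3}\to H^{\otimes2}$. For $\xi$ we have $\sum(h_1\cdot\sigma(l_1,m_1))(h_2\cdot\sigma^{-1}(l_2,m_2))=h\cdot\varepsilon(l)\varepsilon(m)1=\varepsilon(h)\varepsilon(l)\varepsilon(m)1$, and the same holds with $\sigma$ and $\sigma^{-1}$ interchanged. The cocycle condition \eqref{eq:cocycle} is $\xi*\eta=\zeta*\theta$, so $\xi^{-1}*\zeta=\eta*\theta^{-1}$. Now $\alpha(h)$ is the value of $\xi^{-1}*\zeta$ at $\sum h_1\otimes S(h_2)\otimes h_3$, and therefore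
\[
\alpha(h)=\sum\sigma(h_1,S(h_4)h_5)\,\sigma^{-1}(h_2S(h_3),h_6)=\sum\sigma(h_1,1)\,\sigma^{-1}(1,h_2)=\varepsilon(h)1 .
\]
Here $\sigma^{-1}(1,h)=\varepsilon(h)1$, because $\sigma^{-1}(1,-)$ is the convolution inverse of $\sigma(1,-)=\varepsilon(-)1$.
\end{proof}

\begin{lemma}\label{lem:ideals}
\begin{enumerate}
\item[(i)] If $P$ is a $K$-stable ideal of $B$, then $P\cap A$ is an $H$-stable ideal of $A$ and $P=(P\cap A)\#H$.
\item[(ii)] If $\mathfrak a$ is an $H$-stable ideal of $A$, then $\mathfrak a\#H$ is a $K$-stable ideal of $B$ and $(\mathfrak a\#H)^c\subseteq\mathfrak a^c\#H$ for all $c\geq1$.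
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Define $t:B\to B$ by $t(b)=\sum b_0\gamma'(b_1)$. By Lemma \ref{lem:cleft}, $\rho(t(b))=\sum b_0\gamma'(b_3)\otimes b_1S(b_2)=t(b)\otimes1$, so $t(B)\subseteq A$. Since $\rho(P)\subseteq P\otimes H$, we get $t(P)\subseteq P\cap A$. For $b\in P$,
\[
b=\sum b_0\gamma'(b_1)\gamma(b_2)=\sum t(b_0)\gamma(b_1)\in(P\cap A)\gamma(H)=(P\cap A)\#H ,
\]
and $(P\cap A)\gamma(H)\subseteq P$ as $P$ is an ideal. For $a\in P\cap A$, formula \eqref{eq:gamma} gives
\[
P\ni\sum\gamma(h_1)a\gamma'(h_2)=\sum(h_1\cdot a)\gamma(h_2)\gamma'(h_3)=h\cdot a .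
\]

(ii) In \eqref{eq:mult} the $A$-components $a(h_1\cdot b)\sigma(h_2,l_1)$ lie in $\mathfrak a$ if $a\in\mathfrak a$ or $b\in\mathfrak a$, and in $\mathfrak a^{c+1}$ if $a\in\mathfrak a^c$ and $b\in\mathfrak a$. The action of $K$ changes only the $H$-components.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
(ii) If $\mathfrak a\ne0$ is a nilpotent $H$-stable ideal of $A$, then $\mathfrak a\#H$ is a nonzero nilpotent ideal of $B$ by Lemma \ref{lem:ideals}(ii). Conversely, let $N\ne0$ be a nilpotent ideal of $B$. By Theorem \ref{thm:stable}(i), $P=KN\supseteq N$ is a nonzero nilpotent $K$-stable ideal. By Lemma \ref{lem:ideals}(i), $P=(P\cap A)\#H$, so $P\cap A$ is a nonzero nilpotent $H$-stable ideal of $A$.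

(i) The ideal $J_H(A)$ is the sum of all $H$-stable ideals contained in $J(A)$. By Theorem \ref{thm:stable}(ii) and Lemma \ref{lem:ideals}(i), $J(B)=\mathfrak b\#H$, where $\mathfrak b=J(B)\cap A$ is an $H$-stable ideal. By \eqref{eq:gamma}, $B$ is a free left $A$-module on $\gamma$ of a basis of $H$ containing $1$, so $\mathfrak b\subseteq J(A)$ by Lemma \ref{lem:contract}. Thus $\mathfrak b\subseteq J_H(A)$.

For the reverse inclusion let $\mathfrak a=J_H(A)$ and let $V=Bv$ be a simple left $B$-module. Then $V=A\gamma(H)v$ is a nonzero finitely generated $A$-module, so $\mathfrak aV\subseteq J(A)V\ne V$ by Nakayama's lemma. By \eqref{eq:gamma}, $\gamma(H)\mathfrak a\subseteq\mathfrak a\gamma(H)$, so $\mathfrak aV$ is a $B$-submodule, and $\mathfrak aV=0$. Hence $\mathfrak a\subseteq J(B)\cap A=\mathfrak b$, and $J(B)=J_H(A)\#H$.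
\end{proof}

\begin{remark}
The intermediate results also fail when $H$ is finite dimensional but not semisimple. Take $A=k$ with trivial action and cocycle, so $B=H$. Lemma \ref{lem:ideals} does not use semisimplicity and shows that $0$ and $H$ are the only $K$-stable ideals of $H$. So the nonzero nilpotent ideal $J(H)$ is not $K$-stable, and $KN=H$ for every nonzero ideal $N$; both parts of Theorem \ref{thm:stable} fail. Section \ref{sec:stable} uses semisimplicity only through Theorems \ref{thm:inv} and \ref{thm:rad}. Hence $\mathcal R=J(H)\#K$ is not a radical ring although $\mathcal R^H\cong J(H)$ is nilpotent; and if $N$ is the last nonzero power of $J(H)$, then $\mathcal R=N\#K$ satisfies $\mathcal R^m\subseteq\hat{\mathcal R}\mathcal R^H\hat{\mathcal R}$ for no $m$.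
\end{remark}

\begin{thebibliography}{9}

\bibitem{CP}
\emph{Crossed products and Galois extensions of Hopf algebras},\\
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.pjm/1102650535}.

\end{thebibliography}
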